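\title{Nowhere affine functions without a definable field in expansions of the ordered additive group of the reals}

\begin{abstract}
We disprove the conjecture that every expansion of $(\mathbb R,<,+)$ either defines on some interval a copy of the real ordered field, or has each continuous definable function affine on the components of a dense open set. Both alternatives fail for the expansion by the graph of an explicit, very lacunary Takagi-type function. More strongly, some expansion defines no field on a set with nonempty interior, yet defines a $C^1$ function whose derivative is constant on no interval, and a copy of second-order arithmetic. Here $C^1$ cannot be replaced by $C^2$. The method is to expand reals in a rapidly growing mixed radix and to show that definable sets see each late digit only through linear conditions with small coefficients.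
\end{abstract}

\section{Fields or affine functions}\label{sec:intro}

Let $\mathcal X$ be a collection of sets, each a subset of some $\mathbb R^k$, and let $(\mathbb R,<,+,\mathcal X)$ be the expansion of the ordered additive group of the reals by a predicate for each member of $\mathcal X$. \emph{Definable} means first-order definable with parameters. We use this notion in the following standard form. The sets \emph{definable without parameters} form the smallest family of subsets of the spaces $\mathbb R^k$ that contains the diagonal $\{(x,y):x=y\}$, the order $\{(x,y):x<y\}$, the graph of addition and the members of $\mathcal X$, and is closed under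
\begin{itemize}
\item[(D1)] unions and complements inside a fixed $\mathbb R^k$,
\item[(D2)] $P\mapsto P\times\mathbb R$ and permutations of the coordinates,
\item[(D3)] the projections $\mathbb R^{k+1}\to\mathbb R^k$ that forget the last coordinate.
\end{itemize}
These operations correspond to the connectives, to adding and renaming variables, and to the existential quantifier. A set is \emph{definable} if it is a fiber $\{\bar x:(\bar x,\bar p)\in P\}$, where $P$ is definable without parameters and $\bar p$ is a tuple of reals, and a function is definable if its graph is. Every interval is definable. The following conjecture is posed in \cite{rs}.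

\medskip
\noindent\textbf{Conjecture.} \emph{For every collection $\mathcal X$, exactly one of the following holds in $(\mathbb R,<,+,\mathcal X)$.}
\begin{itemize}
\item[(F)] \emph{There are an interval $I$ and definable $\oplus,\otimes:I^2\to I$ such that $(I,<,\oplus,\otimes)$ is an ordered field isomorphic to $(\mathbb R,<,+,\times)$.}
\item[(A)] \emph{For every continuous definable $f:\mathbb R^m\to\mathbb R^n$ there is a dense open $U\subseteq\mathbb R^m$ such that $f$ is affine on each connected component of $U$.}
\end{itemize}
\medskip

If $\mathcal X$ consists of the graph of multiplication, then (F) holds. If $\mathcal X$ is empty, then (A) holds. Indeed, by quantifier elimination for ordered divisible abelian groups, the graph of a definable $f$ is a finite union of convex sets cut out by linear equations and strict inequalities; $f$ is affine on the projection of each of them to $\mathbb R^m$; and if $U$ is the complement of the boundaries of these finitely many convex projections, then each component of $U$ lies inside one of them. For $\mathcal X=\{\mathbb Z\}$ the function $\operatorname{dist}(x,\mathbb Z)$ is definable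 and has infinitely many affine pieces, which is why (A) allows infinitely many components.

The alternatives never hold together (Corollary~\ref{cor:exclusive}), so the content of the conjecture is that a definable function violating (A) produces a field. There is a mechanism that suggests this: a function that is not affine has varying slope, adding two functions adds their slopes, and composing them multiplies their slopes. The mechanism works when the slope can serve as a coordinate.

\begin{proposition}\label{prop:monotone}
Let $\mathcal M$ be an expansion of $(\mathbb R,<,+)$. If $\mathcal M$ defines a $C^1$ function on an open interval $J$ whose derivative is strictly monotone on $J$, then \textup{(F)} holds in $\mathcal M$. Hence, if \textup{(F)} fails in $\mathcal M$, every definable $C^2$ function on an open interval is affine.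
\end{proposition}

One would guess that some version of this argument survives for continuous functions. It does not, and it already breaks down for $C^1$ functions. For $m\ge1$ put
\begin{gather*}
B_0(m)=2^{m+4},\qquad B_{r+1}(m)=4B_r(m)^2\cdot B_r(m)!\quad(r\ge0),\\
C_m=2B_m(m)\cdot B_m(m)!,\qquad N_m=(2C_m+1)^2+1,\qquad w_m=(6C_m^3+1)^{N_m+m+4}+1 .
\end{gather*}
Each constant is explained where it arises. About $w_m$ we use only that it is an integer with $w_m\ge3$ and, once (Lemma~\ref{lem:generic}), that $w_m>(6C_m^3+1)^{N_m+m+4}$. Let
\[
\ell_0=1,\qquad \ell_m=\frac{\ell_{m-1}}{2w_m},\qquad \|x\|_n=\operatorname{dist}(x,\ell_n\mathbb Z),\qquad f_0(x)=\sum_{n\ge0}\|x\|_n .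
\]
Since $0\le\|x\|_n\le\ell_n/2$ and $\ell_{n+1}\le\ell_n/6$, the series converges uniformly and $f_0$ is continuous.

\begin{theorem}\label{thm:main}
Neither \textup{(F)} nor \textup{(A)} holds in $(\mathbb R,<,+,\operatorname{graph}(f_0))$. In particular, the conjecture is false.
\end{theorem}

Let $J$ be a nondegenerate interval. We call $g:J^3\to\mathbb R$ \emph{line-like} if for all distinct $x,x'\in J$ the map $(a,b)\mapsto(g(a,b,x),g(a,b,x'))$ is injective on $J^2$. Equivalently, the curves $x\mapsto g(a,b,x)$ attached to two different parameters $(a,b)$ meet at most once, as the lines $x\mapsto ax+b$ do.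

\begin{theorem}\label{thm:strong}
There is an expansion $\mathcal R$ of $(\mathbb R,<,+)$ with the following properties.
\begin{itemize}
\item[(i)] There are no nondegenerate interval $J$ and definable line-like $g:J^3\to\mathbb R$. In particular, no definable field, ordered or not, has as its domain a subset of $\mathbb R$ with nonempty interior, and \textup{(F)} fails.
\item[(ii)] $\mathcal R$ defines a $C^1$ function $f_1:\mathbb R\to\mathbb R$ whose derivative is not constant on any nonempty open interval. So \textup{(A)} fails even for $C^1$ functions, and even for the $C^1$ diffeomorphism $x\mapsto x+f_1(x)$ of $\mathbb R$, whose derivative lies in $[1,3]$.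
\item[(iii)] $\mathcal R$ defines an isomorphic copy of second-order arithmetic $(\mathbb N,\mathcal P(\mathbb N),\in,+,\cdot)$.
\end{itemize}
\end{theorem}

By Proposition~\ref{prop:monotone}, ``$C^1$'' in (ii) cannot be replaced by ``$C^2$'': once (F) fails, a definable $C^2$ function has constant derivative.

Section~\ref{sec:idea} shows the idea in its simplest cases. Sections~\ref{sec:digits}--\ref{sec:nofamily} construct $\mathcal R$ and prove (i); Section~\ref{sec:f0} proves Theorem~\ref{thm:main}; Sections~\ref{sec:f1} and~\ref{sec:arith} prove (ii) and (iii). Section~\ref{sec:monotone}, which is independent of the rest, proves Proposition~\ref{prop:monotone}.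

\section{Slope vectors, and $f_0$ at the first scale}\label{sec:idea}

To prove that no field is definable, we need a consequence of having a field that mentions a single function and can be refuted by linear algebra. Line-like functions serve this purpose.

\begin{lemma}\label{lem:linelike}
\begin{itemize}
\item[(a)] Let $(F,\oplus,\otimes)$ be a field with $F\subseteq\mathbb R$, and let $J\subseteq F$ be a nondegenerate interval. Then $g(a,b,x)=(a\otimes x)\oplus b$ is line-like on $J^3$.
\item[(b)] A line-like function $g:J^3\to\mathbb R$ is not affine on any open box $J_1\times J_2\times J_3\subseteq J^3$.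
\end{itemize}
\end{lemma}

\begin{proof}
(a) Computed in $F$, the difference of $g(a,b,x)$ and $g(a,b,x')$ is the product of $a$ with the difference of $x$ and $x'$, which is nonzero for $x\ne x'$. So the two values determine $a$, and then $b$.

(b) Suppose $g=\alpha a+\beta b+\gamma x+c$ on the box. Choose distinct $(a,b),(a',b')\in J_1\times J_2$ with $\alpha(a-a')+\beta(b-b')=0$. Then $g(a,b,x)=g(a',b',x)$ for all $x\in J_3$, which contradicts injectivity for any two points of $J_3$.
\end{proof}

\begin{corollary}\label{cor:exclusive}
\textup{(F)} and \textup{(A)} do not both hold in any expansion of $(\mathbb R,<,+)$.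
\end{corollary}

\begin{proof}
Assume (F). An order isomorphism $I\to\mathbb R$ is a homeomorphism, so $\oplus$ and $\otimes$ are continuous. Take $J=[c,d]\subseteq I$ with $c<d$, let $g$ be as in Lemma~\ref{lem:linelike}(a), and let $r(x)=\min(d,\max(c,x))$. The function $g(r(a),r(b),r(x))$ on $\mathbb R^3$ is continuous and definable, and (A) would make it affine on an open box inside $J^3$, against Lemma~\ref{lem:linelike}(b).
\end{proof}

The proof of (b) is the model for Theorem~\ref{thm:strong}(i). If $g(a,b,x)=\alpha_xa+\beta_xb+c_x$ for each $x$, then $g$ is line-like exactly when the \emph{slope vectors} $v_x=(\alpha_x,\beta_x)$ are pairwise linearly independent. For $ax+b$ we have $v_x=(x,1)$, and all is well. For affine $g$ all $v_x$ coincide. But much less than affineness is fatal: it suffices that $v_x$ take fewer values than there are points $x$. We shall find, in a structure with nowhere affine functions, a discrete coordinate in which every definable function has slope vectors in a small finite set.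

The coordinate is visible at the first scale of $f_0$. Let $w=w_1$ and $\delta=\ell_1=1/(2w)$, and cut $\mathbb R$ into cells $[k\delta,(k+1)\delta)$. Then $f_0=\|\cdot\|_0+h$, where $h=\sum_{n\ge1}\|\cdot\|_n$ is $\delta$-periodic and $0\le h<\delta$. Let $0\le e<w$ be an integer and $0\le t<\delta$. For $x=e\delta+t\in[0,\frac12)$ and for $x=(w+e)\delta+t\in[\frac12,1)$ we get, respectively,
\[
f_0(x)=e\delta+\bigl(t+h(t)\bigr),\qquad f_0(x)=(w-e)\delta+\bigl(h(t)-t\bigr).
\]
So $f_0(x)$ lies in cell number $e+c$ with $c\in\{0,1\}$ in the first case, and in cell number $w-e+c$ with $c\in\{-1,0\}$ in the second, and the carry $c$ and the position of $f_0(x)$ inside its cell depend only on $t$. Everything that is not affine about $f_0$ sits in $t$. If we freeze $t$ and the half of $[0,1)$ in which $x$ lies, then $f_0$ is an affine function of the digit $e$ with slope $\pm1$. At the $m$th scale the same holds with an integer slope of size at most $m$, while the digit ranges over $w_m$ values.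

The proof turns this observation into a property of all definable sets, in three steps.
\begin{enumerate}
\item Call a relation tame if, at all late scales, it sees the digits only through signs of linear forms with coefficients at most $B$ and through residues modulo $B!$. A projection of such a relation is again such, with $B$ replaced by $4B^2\cdot B!$. Hence tameness passes to definable sets; this is the source of the recursion for $B_r(m)$.
\item If $y$ is the only solution of a tame condition over $\bar x$, then the digit of $y$ satisfies a linear equation over the digits of $\bar x$ with coefficients at most $C=2B\cdot B!$.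
\item For a line-like $g$ these equations give a slope vector in $\{-C,\dots,C\}^2$ at each $x$. At sufficiently generic points the vectors must be pairwise independent, and $(2C+1)^2+1$ such points are one too many. Generic points exist because $w_m$ is large.
\end{enumerate}

\section{Digits and bounded linear conditions}\label{sec:digits}

Fix $m\ge1$ and write $w=w_m$, $\delta=\ell_m$, so that $\ell_{m-1}=2w\delta$. Every $x\in\mathbb R$ is uniquely
\[
x=(wi+e)\delta+t,\qquad i\in\mathbb Z,\quad e\in\{0,\dots,w-1\},\quad t\in[0,\delta).
\]
We write $i(x),e(x),t(x)$ for these \emph{level-$m$ coordinates} and call $e(x)$ the \emph{digit} of $x$. The \emph{blocks} are the intervals $[iw\delta,(i+1)w\delta)$; each consists of $w$ \emph{cells} $[k\delta,(k+1)\delta)$. A block has length $\ell_{m-1}/2$ rather than $\ell_{m-1}$ because $\|\cdot\|_{m-1}$ has its corners at the multiples of $\ell_{m-1}/2$.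

\begin{lemma}\label{lem:scales}
For $n<m$, the numbers $\ell_n$ and $\ell_n/2$ are integer multiples of $w\delta$, and on the closure of each block $\|\cdot\|_n$ is affine of slope $\pm1$ with endpoint values in $w\delta\mathbb Z$. For $n\ge m$, $\delta$ is an integer multiple of $\ell_n$, and $\|x\|_n=\|t(x)\|_n$.
\end{lemma}

\begin{proof}
For $n<m$ we have $\ell_n/2=(\ell_n/\ell_{m-1})\,w\delta$ with $\ell_n/\ell_{m-1}\in\mathbb Z$. So the corners of $\|\cdot\|_n$, which lie in $\frac{\ell_n}2\mathbb Z$, are endpoints of blocks, and the distance from a point of $w\delta\mathbb Z$ to $\ell_n\mathbb Z\subseteq w\delta\mathbb Z$ lies in $w\delta\mathbb Z$. For $n\ge m$ we have $\ell_m/\ell_n\in\mathbb Z$, so $x-t(x)\in\delta\mathbb Z\subseteq\ell_n\mathbb Z$.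
\end{proof}

A \emph{form} in $p$ variables is an expression $L(\bar e)=c_1e_1+\dots+c_pe_p+c'w+c''$ with integer coefficients $c_1,\dots,c_p,c',c''$, and its \emph{height} is the largest absolute value of these $p+2$ coefficients. The number $w$ is treated as a symbol of its own, so that conditions near the right end of a block, such as $e=w-1$, have small height.

\begin{definition}
Let $B\ge1$ be an integer and $\bar e,\bar e'\in\mathbb Z^p$. We write $\bar e\sim_B\bar e'$ if $\operatorname{sign}L(\bar e)=\operatorname{sign}L(\bar e')\in\{-,0,+\}$ for every form $L$ of height at most $B$, and $e_j\equiv e_j'\pmod{B!}$ for all $j$.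
\end{definition}

This is an equivalence relation; it passes to subtuples and to simultaneous permutations of both tuples; and $\sim_{B'}$ implies $\sim_B$ if $B\le B'$. Forms of height $1$ show that $\sim_B$ preserves each of the conditions
\begin{equation}\label{eq:height1}
e_j=0,\quad e_j=1,\quad e_j=w-1,\quad 0\le e_j\le w-1,\quad e_j=e_k,\quad e_j<e_k .
\end{equation}

In applications the coefficient of $w$ comes from block indices, which are unbounded. This does no harm.

\begin{lemma}\label{lem:carry}
Let $\bar e\sim_B\bar e'$ in $\{0,\dots,w-1\}^p$, and let $c_1,\dots,c_p,c,q$ be integers with $\sum|c_j|\le B$ and $|c|\le B$. Then $\sum c_je_j+qw+c=0$ if and only if $\sum c_je_j'+qw+c=0$.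
\end{lemma}

\begin{proof}
We have $|\sum c_je_j+c|\le B(w-1)+B=Bw$, and the same for $\bar e'$. So both equations fail if $|q|>B$. If $|q|\le B$, the left side is a form of height at most $B$.
\end{proof}

To handle an existential quantifier we must match a new digit $e$ over $\bar e$ by a digit $e'$ over $\bar e'$. Two small cases show what this costs. If $B=2$ and $e_1=2e$, then we need $e_1'=2e'$ with $e'\equiv e\pmod2$, that is, $e_1'\equiv e_1\pmod4$: sign conditions alone do not suffice, and the modulus for $\bar e$ must be finer than the modulus for $(\bar e,e)$. If $e_1<e<e_2$, then we need an integer of the residue of $e$ modulo $B!$ between $e_1'$ and $e_2'$, so we must compare the gap $e_2-e_1$ with numbers as large as $B!$: the height for $\bar e$ must exceed $B!$. These two cases are the two cases of the proof.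

\begin{lemma}[Extension]\label{lem:extension}
Let $B\ge1$, $M=B!$ and $B'=4B^2M$. If $\bar e\sim_{B'}\bar e'$ in $\{0,\dots,w-1\}^p$ and $e\in\{0,\dots,w-1\}$, then there is $e'\in\{0,\dots,w-1\}$ with $(\bar e,e)\sim_B(\bar e',e')$.
\end{lemma}

\begin{proof}
A \emph{pair} is $(c,L)$ with $1\le c\le B$ and $L$ a form of height at most $B$ in $p$ variables. Its \emph{thresholds} are $\theta(c,L)=-L(\bar e)/c$ and $\theta'(c,L)=-L(\bar e')/c$. Since $ce+L(\bar e)$ has the sign of $e-\theta(c,L)$, it suffices to find an integer $e'\equiv e\pmod M$ with
\begin{equation}\label{eq:position}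
\operatorname{sign}\bigl(e-\theta(c,L)\bigr)=\operatorname{sign}\bigl(e'-\theta'(c,L)\bigr)\quad\text{for all pairs }(c,L).
\end{equation}
Indeed, forms in which the new variable has coefficient $0$, and the congruences for the old variables, are covered by $\bar e\sim_{B'}\bar e'$; negative coefficients reduce to positive ones by negating the form; and then $0\le e'\le w-1$ by \eqref{eq:height1}. We record two facts.
\begin{itemize}
\item[(a)] \emph{The thresholds $\theta$ and $\theta'$ are ordered in the same way.} The difference $\theta(c,L)-\theta(d,K)$ has the sign of $(cK-dL)(\bar e)$, the difference $\theta'(c,L)-\theta'(d,K)$ has the sign of $(cK-dL)(\bar e')$, and $cK-dL$ has height at most $2B^2\le B'$.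
\item[(b)] $\theta'(c,L)-\theta(c,L)\in M\mathbb Z$. The integer $L(\bar e')-L(\bar e)$ is divisible by $B'!$, and $cM$ divides $B'!$ because $cM\le B'$.
\end{itemize}

\emph{Case 1: $e=\theta(c,L)$ for some pair.} Put $e'=\theta'(c,L)$. By (b), $e'$ is an integer congruent to $e$ modulo $M$, and \eqref{eq:position} is (a).

\emph{Case 2: $e$ is not a threshold.} The numbers $-1$ and $w$ are thresholds, of the pairs $(1,1)$ and $(1,-w)$, so there are thresholds on both sides of $e$. Let $\alpha=\theta(c_1,L_1)$ be the largest one below $e$ and $\beta=\theta(c_2,L_2)$ the smallest one above $e$, and put $\alpha'=\theta'(c_1,L_1)$, $\beta'=\theta'(c_2,L_2)$. By (a), $\theta(c,L)\le\alpha$ implies $\theta'(c,L)\le\alpha'$, and $\theta(c,L)\ge\beta$ implies $\theta'(c,L)\ge\beta'$. So every $e'$ with $\alpha'<e'<\beta'$ satisfies \eqref{eq:position}, and it remains to find one with the right residue. The distance from $e$ to $\alpha$ may be too large to be matched, so we first move $e$ close to $\alpha$. Let $a$ be the least integer with $a>\alpha$ and $a\equiv e\pmod M$. Then $a\le e<\beta$, and $s=c_1(a-\alpha)=c_1a+L_1(\bar e)$ is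 an integer with $0<s\le BM$. Put $e'=a+(\alpha'-\alpha)$. By (b), $e'$ is an integer congruent to $e$ modulo $M$, and $e'-\alpha'=a-\alpha=s/c_1>0$. Finally,
\[
c_1c_2(\beta-a)=c_1c_2(\beta-\alpha)-c_2s=(c_2L_1-c_1L_2-c_2s)(\bar e),
\]
and in the same way $c_1c_2(\beta'-e')=(c_2L_1-c_1L_2-c_2s)(\bar e')$. This form has height at most $2B^2+B^2M\le B'$, so $\beta-a>0$ gives $\beta'-e'>0$.
\end{proof}

\section{Tame relations}\label{sec:tame}

For $\bar x,\bar x'\in\mathbb R^k$ write $\bar x\approx_{m,B}\bar x'$ if, in level-$m$ coordinates, $i(x_j)=i(x_j')$ and $t(x_j)=t(x_j')$ for all $j$, and $(e(x_j))_j\sim_B(e(x_j'))_j$. A relation $P\subseteq\mathbb R^k$ is \emph{$(m,B)$-invariant} if it is a union of $\approx_{m,B}$-classes. Such a relation may depend on the coarse coordinates $i$ and the fine coordinates $t$ in an arbitrary way; only its dependence on the digits is restricted.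

\begin{definition}
A relation $P\subseteq\mathbb R^k$ is \emph{$r$-tame} if it is $(m,B_r(m))$-invariant for all sufficiently large $m$, and \emph{tame} if it is $r$-tame for some $r\ge0$. Let $\mathcal T$ be the collection of all tame relations and $\mathcal R=(\mathbb R,<,+,\mathcal T)$.
\end{definition}

An $(m,B)$-invariant relation is $(m,B')$-invariant for $B'\ge B$, and $B_r(m)$ increases with $r$. So an $r$-tame relation is $r'$-tame for all $r'\ge r$.

\begin{proposition}\label{prop:closure}
Every relation definable without parameters in $\mathcal R$ is tame.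
\end{proposition}

\begin{proof}
We show that the diagonal, the order and the graph of addition are $0$-tame, and that $\mathcal T$ is closed under (D1)--(D3).

Whether $x=y$ or $x<y$ is decided by comparing $(i(x),e(x),t(x))$ with $(i(y),e(y),t(y))$ lexicographically, and the comparison of the digits is preserved by \eqref{eq:height1}. For addition write $t(x)+t(y)=c\delta+t^*$ with $c\in\{0,1\}$ and $t^*\in[0,\delta)$. Then $x+y=z$ if and only if $t^*=t(z)$ and
\[
e(x)+e(y)-e(z)+qw+c=0,\qquad q=i(x)+i(y)-i(z).
\]
Here $c,t^*,q$ depend only on the $i$- and $t$-coordinates, and Lemma~\ref{lem:carry} applies because $B_0(m)\ge3$.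

Unions and complements of unions of $\approx_{m,B}$-classes are unions of classes, and two tame relations are $r$-tame for a common $r$; this gives (D1). Closure under (D2) holds because $\sim_B$ passes to subtuples and permutations. For (D3), let $P\subseteq\mathbb R^{k+1}$ be $(m,B_r(m))$-invariant, let $(\bar x,y)\in P$ and $\bar x\approx_{m,B_{r+1}(m)}\bar x'$. Lemma~\ref{lem:extension} with $B=B_r(m)$ gives a digit $e'$ such that the real $y'$ with coordinates $(i(y),e',t(y))$ satisfies $(\bar x,y)\approx_{m,B_r(m)}(\bar x',y')$. Then $(\bar x',y')\in P$, so $\bar x'$ lies in the projection of $P$. Thus the projection of an $r$-tame relation is $(r+1)$-tame.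
\end{proof}

We make no claim that single points are tame. Parameters will be carried along as additional coordinates, and their digits will appear in the equations.

The next lemma converts invariance into equations. If $y$ is uniquely determined, then lowering its digit by $B!$ must be noticed. Congruences do not notice it, so some form changes sign, and that form almost vanishes.

\begin{lemma}[Unique solutions]\label{lem:unique}
Let $P\subseteq\mathbb R^{k+1}$ be $(m,B)$-invariant, let $C=2B\cdot B!$, and suppose that $y$ is the only real with $(\bar x,y)\in P$. Then there are an integer $c$ with $1\le c\le C$ and a form $K$ of height at most $C$ such that $c\,e(y)=K(e(x_1),\dots,e(x_k))$.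
\end{lemma}

\begin{proof}
Put $M=B!$, $\bar e=(e(x_j))_j$ and $e=e(y)$. Suppose first that $(\bar e,e)\sim_B(\bar e,e-M)$. Then $e-M$ is a digit by \eqref{eq:height1}, and the real $y'\ne y$ with coordinates $(i(y),e-M,t(y))$ satisfies $(\bar x,y')\in P$, contrary to uniqueness. So the two tuples are not equivalent. Their congruence conditions hold, so there are $c$ with $|c|\le B$ and $L$ of height at most $B$ such that $s=ce+L(\bar e)$ and $s-cM$ have different signs. Then $c\ne0$, and after negating we may take $c\ge1$. Since $s>s-cM$ and the signs differ, $s\ge0\ge s-cM$. Thus $ce=s-L(\bar e)$ with $0\le s\le BM$, and $K=s-L$ has height at most $BM+B\le C$.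
\end{proof}

\section{No line-like function is definable}\label{sec:nofamily}

Lemma~\ref{lem:unique} gives equations between the digits of particular points. To read off identities between coefficients, we need points whose digits satisfy no accidental equation of small height. This is the one place where the size of $w_m$ is used.

\begin{lemma}[Generic digits]\label{lem:generic}
Let $C=C_m$, $N=N_m$, $w=w_m$, let $0\le s\le m$ and $\bar\varepsilon\in\{0,\dots,w-1\}^s$. There are $d_1,\dots,d_{N+2}\in\{0,\dots,w-1\}$ such that every form of height at most $3C^3$ in $N+2+s$ variables that vanishes at $(d_1,\dots,d_{N+2},\bar\varepsilon)$ has its first $N+2$ coefficients equal to $0$.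
\end{lemma}

\begin{proof}
A form has $N+s+4$ coefficients, so there are $(6C^3+1)^{N+s+4}<w$ forms of height at most $3C^3$. Choose $d_1,d_2,\dots$ in turn. At step $k$ consider the forms whose $k$th coefficient is nonzero and whose coefficients in places $k+1,\dots,N+2$ are zero. Given $d_1,\dots,d_{k-1}$, each of them vanishes for at most one value of $d_k$, so some digit $d_k$ makes none of them vanish. A form with a nonzero coefficient among the first $N+2$ is treated at the step $k$ given by the last such coefficient.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:strong}(i)]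
Suppose that $g:J^3\to\mathbb R$ is line-like and definable in $\mathcal R$. There are $\Theta\subseteq\mathbb R^{4+s}$ definable without parameters and $\bar p\in\mathbb R^s$ such that $(a,b,x,z,\bar p)\in\Theta$ if and only if $a,b,x\in J$ and $z=g(a,b,x)$. Let
\[
\Theta_1=\{(x,x',z,z',\bar q,a):\exists b\ (a,b,x,z,\bar q)\in\Theta\text{ and }(a,b,x',z',\bar q)\in\Theta\},
\]
and let $\Theta_2$ be defined with the roles of $a$ and $b$ exchanged, so that $a$ is quantified and $b$ is the last coordinate. By Proposition~\ref{prop:closure}, the relations $\Theta,\Theta_1,\Theta_2$ are $r$-tame for some $r$. Choose $m\ge\max(r,s)$ so large that all three are $(m,B_r(m))$-invariant, hence $(m,B_m(m))$-invariant, and that $\ell_{m-1}$ is less than the length of $J$. Write $C=C_m$, $N=N_m$; this $C$ is the constant of Lemma~\ref{lem:unique} for $B=B_m(m)$.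

\emph{The points.} Since $J$ is longer than two blocks, it contains a block. Let $\bar\varepsilon=(e(p_1),\dots,e(p_s))$, take $d_1,\dots,d_{N+2}$ from Lemma~\ref{lem:generic}, and let $a,b,x_1,\dots,x_N$ be the points of this block with $t=0$ and with these digits, in this order. The $x_j$ are distinct, since $e(x_j)-e(x_k)=0$ would be a forbidden equation. Put $z_j=g(a,b,x_j)$.

\emph{The slope vectors.} The value $z_j$ is the only real $z$ with $(a,b,x_j,z,\bar p)\in\Theta$. Lemma~\ref{lem:unique} gives
\begin{equation}\label{eq:forward}
c_j\,e(z_j)=\alpha_je(a)+\beta_je(b)+\gamma_je(x_j)+K_j(\bar\varepsilon)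
\end{equation}
with $1\le c_j\le C$, with $|\alpha_j|,|\beta_j|,|\gamma_j|\le C$, and with $K_j$ of height at most $C$. Put $v_j=(\alpha_j,\beta_j)\in\{-C,\dots,C\}^2$.

\emph{Independence.} Let $j\ne k$. Because $g$ is line-like and $x_j\ne x_k$, the point $a$ is the only real with $(x_j,x_k,z_j,z_k,\bar p,a)\in\Theta_1$. Lemma~\ref{lem:unique} gives
\begin{equation}\label{eq:backward}
d\,e(a)=\eta\,e(z_j)+\eta'e(z_k)+\zeta\,e(x_j)+\zeta'e(x_k)+K(\bar\varepsilon)
\end{equation}
with $1\le d\le C$, with $|\eta|,|\eta'|,|\zeta|,|\zeta'|\le C$, and with $K$ of height at most $C$. The digits of $z_j,z_k$ are not generic, so we eliminate them: multiply \eqref{eq:backward} by $c_jc_k$ and substitute \eqref{eq:forward}. The result is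
\begin{align*}
0={}&(\eta c_k\alpha_j+\eta'c_j\alpha_k-dc_jc_k)\,e(a)+(\eta c_k\beta_j+\eta'c_j\beta_k)\,e(b)\\
&+(\eta c_k\gamma_j+\zeta c_jc_k)\,e(x_j)+(\eta'c_j\gamma_k+\zeta'c_jc_k)\,e(x_k)\\
&+(\eta c_kK_j+\eta'c_jK_k+c_jc_kK)(\bar\varepsilon).
\end{align*}
Each coefficient is a sum of at most three products of three numbers bounded by $C$, so this form has height at most $3C^3$. By genericity the coefficients of $e(a)$ and $e(b)$ vanish, that is,
\[
\eta c_k\,v_j+\eta'c_j\,v_k=(dc_jc_k,\,0),\qquad dc_jc_k\ne0 .
\]
So $(1,0)$ lies in the $\mathbb Q$-span of $v_j$ and $v_k$. Applying Lemma~\ref{lem:unique} to $\Theta_2$ gives \eqref{eq:backward} with $e(b)$ on the left and new coefficients; the same elimination puts the term $-dc_jc_k$ into the coefficient of $e(b)$, and $(0,1)$ lies in the span as well. Hence $v_j,v_k$ are linearly independent, and in particular $v_j\ne v_k$.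

Thus $v_1,\dots,v_N$ are $(2C+1)^2+1$ distinct elements of a set with $(2C+1)^2$ elements, a contradiction.

If a definable field has a domain $F\subseteq\mathbb R$ with nonempty interior, then Lemma~\ref{lem:linelike}(a) gives a definable line-like function. The interval $I$ in (F) is infinite, hence nondegenerate, so (F) fails.
\end{proof}

A set definable in $(\mathbb R,<,+,\mathcal X)$ with $\mathcal X\subseteq\mathcal T$ is definable in $\mathcal R$. Therefore:

\begin{corollary}\label{cor:reduct}
If every member of $\mathcal X$ is tame, then \textup{(F)} fails in $(\mathbb R,<,+,\mathcal X)$.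
\end{corollary}

The constants are chosen in the order $B_0(m)$, $B_m(m)$, $C_m$, $N_m$, $w_m$, and level $m$ defeats all relations that are invariant with $r\le m$ and use $s\le m$ parameters. This is not circular because none of the bounds depends on $w_1,\dots,w_m$. In the examples below, the earlier scales enter only through integers attached to the block index $i$, which either are unrestricted or are bounded in terms of $m$ alone.

\section{The function $f_0$}\label{sec:f0}

Both $f_0$ and $f_1$ will be shown tame by one criterion. Say that a digit $e$ has \emph{type} $\tau(e)$ equal to first, middle or last according as $e=0$, $1\le e\le w-2$ or $e=w-1$. Types are preserved by $\sim_B$, by \eqref{eq:height1}; they are needed only for $f_1$.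

\begin{lemma}[Graph criterion]\label{lem:graph}
Let $f:\mathbb R\to\mathbb R$. Suppose that for every sufficiently large $m$ there is an integer $D\ge1$ such that, in level-$m$ coordinates,
\[
Df(x)=\Psi\,w\delta+S\,e(x)\delta+Q\qquad(x\in\mathbb R),
\]
where the integers $\Psi,S$ and the real $Q$ depend only on $i(x)$, $t(x)$, $\tau(e(x))$, and $|S|+D\le B_0(m)$, $|Q|/\delta+D\le B_0(m)$. Then the graph of $f$ is $0$-tame.
\end{lemma}

\begin{proof}
Put $q=\Psi-D\,i(y)$ and $c=(Q-D\,t(y))/\delta$. Dividing $Df(x)-Dy$ by $\delta$, we see that $f(x)=y$ if and only if $S\,e(x)-D\,e(y)+qw+c=0$, which forces $c\in\mathbb Z$. If $(x,y)\approx_{m,B_0(m)}(x',y')$, then $S,q,c$ are the same for both pairs. If $c\notin\mathbb Z$, neither pair is on the graph. If $c\in\mathbb Z$, then $|c|\le|Q|/\delta+D\le B_0(m)$, and Lemma~\ref{lem:carry} applies.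
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Fix $m\ge1$ and let $h=\sum_{n\ge m}\|\cdot\|_n$. Then $0\le h\le\sum_{n\ge m}\ell_n/2\le\delta$, and $h(x)=h(t(x))$ by Lemma~\ref{lem:scales}. By the same lemma, on the closure of the block with index $i$ the sum $\sum_{n<m}\|\cdot\|_n$ is affine, its slope $S(i)$ is an integer with $|S(i)|\le m$, and its value at the left endpoint is $\Psi(i)w\delta$ with $\Psi(i)\in\mathbb Z$. So for $x=(wi+e)\delta+t$,
\begin{equation}\label{eq:f0}
f_0(x)=\Psi(i)\,w\delta+S(i)\,e\delta+\bigl(S(i)t+h(t)\bigr).
\end{equation}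

\emph{\textup{(F)} fails.} Apply Lemma~\ref{lem:graph} with $D=1$ and $Q=S(i)t+h(t)$. Then $|S|+D\le m+1$ and $|Q|/\delta+D\le m+2\le2^{m+4}$. So the graph of $f_0$ is tame, and Corollary~\ref{cor:reduct} applies.

\emph{\textup{(A)} fails.} A nonempty open interval contains the closure of a level-$m$ cell for some $m$. On that closed cell $f_0-h$ is affine. The function $h$ vanishes at both endpoints, which lie in $\delta\mathbb Z$, and is at least $\|\delta/2\|_m=\delta/2$ at the midpoint, so $h$ is not affine there, and neither is $f_0$. The components of a dense open subset of $\mathbb R$ are nonempty open intervals, so the continuous definable function $f_0$ violates (A).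
\end{proof}

On the block with index $0$ we have $\|x\|_n=x$ for all $n<m$, so $S(0)=m$. This is why the height $B_0(m)$ allowed in the definition of tameness has to grow with $m$.

\section{A $C^1$ example}\label{sec:f1}

We want $f_1'=\rho$ continuous and nowhere locally constant, with $f_1$ affine in the digit on each block. Integrating $f_0$ does not fit Lemma~\ref{lem:graph}, since $\int\|\cdot\|_n$ is quadratic in the digit for $n<m$. For $f_1$ to be affine in the digit, the coarse part of $\rho$ should be constant across the cells of a block, with all its variation pushed into the first and last cell, and this at every level. We therefore compose $\|\cdot\|_n$ with a Cantor-type staircase adapted to the scales. Put $\lambda_n=\ell_n/2$. Then $\lambda_n/\lambda_{n+1}=2w_{n+1}$ is an integer, at least $6$, and at level $m$ we have $\lambda_{m-1}=w\delta$ and $\lambda_m=\delta/2$.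

\begin{lemma}\label{lem:stairs}
There are continuous $\kappa_n:[0,\lambda_n]\to[0,1]$, $n\ge0$, with $\kappa_n(0)=0$, $\kappa_n(\lambda_n)=1$, $\kappa_n(\lambda_n-y)=1-\kappa_n(y)$ and
\begin{equation}\label{eq:stairs}
\kappa_n(y)=\begin{cases}\frac12\kappa_{n+1}(y),&0\le y\le\lambda_{n+1},\\[2pt] \frac12,&\lambda_{n+1}\le y\le\lambda_n-\lambda_{n+1},\\[2pt] \frac12+\frac12\kappa_{n+1}(y-\lambda_n+\lambda_{n+1}),&\lambda_n-\lambda_{n+1}\le y\le\lambda_n.\end{cases}
\end{equation}
Moreover $\int_0^{\lambda_n}\kappa_n=\lambda_n/2$.
\end{lemma}

\begin{proof}
Let $\kappa_n^{(0)}(y)=y/\lambda_n$, and define $\kappa_n^{(k+1)}$ by the right side of \eqref{eq:stairs} with $\kappa_{n+1}^{(k)}$ in place of $\kappa_{n+1}$. By induction on $k$, each $\kappa_n^{(k)}$ is continuous with values in $[0,1]$ and endpoint values $0$ and $1$: the three pieces match because $\kappa_{n+1}^{(k)}(\lambda_{n+1})=1$ and $\kappa_{n+1}^{(k)}(0)=0$. The symmetry persists, since for $0\le y\le\lambda_{n+1}$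
\[
\kappa_n^{(k+1)}(\lambda_n-y)=\tfrac12+\tfrac12\kappa_{n+1}^{(k)}(\lambda_{n+1}-y)=1-\tfrac12\kappa_{n+1}^{(k)}(y)=1-\kappa_n^{(k+1)}(y),
\]
and both sides equal $\frac12$ on the middle piece. The numbers $a_k=\sup_n\|\kappa_n^{(k+1)}-\kappa_n^{(k)}\|_\infty$ satisfy $a_0\le1$ and $a_{k+1}\le a_k/2$, so the uniform limits $\kappa_n$ exist and have all the stated properties. Integrating the symmetry relation gives the integral.
\end{proof}

\begin{figure}[ht]
\centering
\begin{tikzpicture}[x=1.5cm,y=2.6cm]
\draw[->] (0,0) -- (6.5,0) node[right] {$y$};
\draw[->] (0,0) -- (0,1.15);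
\draw[dashed,gray] (2,0)--(2,1) (4,0)--(4,1) (6,0)--(6,1);
\draw (1,0.02)--(1,-0.02) (5,0.02)--(5,-0.02);
\node[below] at (1,0) {$\delta/2$};
\node[below] at (2,0) {$\delta$};
\node[below] at (4,0) {$2\delta$};
\node[below] at (5,0) {$5\delta/2$};
\node[below] at (6,0) {$3\delta$};
\node[left] at (0,0.5) {$\frac12$};
\node[left] at (0,1) {$1$};
\draw[thick] (0,0)--(0.167,0.25)--(0.833,0.25)--(1,0.5)--(5,0.5)--(5.167,0.75)--(5.833,0.75)--(6,1);
\end{tikzpicture}
\caption{The second approximation $\kappa_{m-1}^{(2)}$ to the staircase $\kappa_{m-1}$ on $[0,w\delta]$, drawn as if $w_m=w_{m+1}=3$; the true values are far larger. Dashed lines separate the cells of length $\delta$. The staircase equals $\frac12$ except on the first half of the first cell and the second half of the last cell.}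
\label{fig:stairs}
\end{figure}

Figure~\ref{fig:stairs} shows the shape. Define
\[
R_n(x)=\kappa_n(\|x\|_n),\qquad \rho=\sum_{n\ge0}2^{-n}R_n,\qquad f_1(x)=\int_0^x\rho .
\]
Each $R_n$ is continuous and $\ell_n$-periodic with values in $[0,1]$, and its integral over a period is $2\int_0^{\lambda_n}\kappa_n=\ell_n/2$. The weights $2^{-n}$ make the series converge uniformly, so $f_1$ is $C^1$ with $f_1'=\rho\in[0,2]$; they also produce the denominator $D=2^m$ at level $m$, which is the reason for the choice $B_0(m)=2^{m+4}$. Fix $m\ge1$ and split $\rho=\rho_{<m}+\rho_{\ge m}$ into the terms with $n<m$ and $n\ge m$.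

\begin{lemma}\label{lem:coarse}
For each $i\in\mathbb Z$ there are integers $V(i),E(i)$ with $0\le V(i)\le2^m$ and $|E(i)|\le m$ such that
\[
\rho_{<m}(iw\delta+y)=2^{-(m-1)}\bigl(V(i)+E(i)\,\kappa_{m-1}(y)\bigr)\qquad(0\le y\le w\delta).
\]
\end{lemma}

\begin{proof}
Write $\lambda=\lambda_{m-1}=w\delta$. We claim that for $n\le m-1$ and each $j$ with $[j\lambda,(j+1)\lambda]\subseteq[0,\lambda_n]$ there are $v\in2^{-(m-1-n)}\mathbb Z$ and $\epsilon\in\{0,1\}$ with
\begin{equation}\label{eq:piece}
\kappa_n(j\lambda+y)=v+\epsilon\,2^{-(m-1-n)}\kappa_{m-1}(y)\qquad(0\le y\le\lambda).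
\end{equation}
Use downward induction on $n$. For $n=m-1$ we have $j=0$, $v=0$, $\epsilon=1$. For $n<m-1$, both $\lambda_n$ and $\lambda_{n+1}$ are multiples of $\lambda$, so the interval lies in one of the three pieces of \eqref{eq:stairs}. On the middle piece take $v=\frac12$, which lies in $2^{-(m-1-n)}\mathbb Z$, and $\epsilon=0$. On the outer pieces $\kappa_n$ is $0$ or $\frac12$ plus half of $\kappa_{n+1}$ on an interval of the same kind, and halving \eqref{eq:piece} for $n+1$ gives \eqref{eq:piece} for $n$.

By Lemma~\ref{lem:scales}, for each $n<m$ there is $j$ such that $\|iw\delta+y\|_n$ equals $j\lambda+y$ for all $y\in[0,\lambda]$, or equals $j\lambda+(\lambda-y)$ for all such $y$. In the second case use $\kappa_{m-1}(\lambda-y)=1-\kappa_{m-1}(y)$. In both cases \eqref{eq:piece} yields $2^{-n}R_n(iw\delta+y)=2^{-(m-1)}(V_n+E_n\kappa_{m-1}(y))$ with $V_n\in\mathbb Z$ and $E_n\in\{-1,0,1\}$. Setting $y=0$ gives $V_n=2^{m-1-n}R_n(iw\delta)\in[0,2^{m-1-n}]$. Sum over $n<m$.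
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:strong}(ii)]
By \eqref{eq:stairs} for $n=m-1$, we have $\kappa_{m-1}=\frac12$ on $[\delta/2,w\delta-\delta/2]$.

\emph{$\rho$ is not constant on any nonempty open interval.} Such an interval contains a level-$m$ block for some $m$. As $w\ge3$, the function $\kappa_{m-1}$ is constant on $[\delta,2\delta]$, so $\rho_{<m}$ is constant on the second cell of the block by Lemma~\ref{lem:coarse}. On this cell $\rho_{\ge m}$ is $0$ at the left endpoint, where $\|\cdot\|_n=0$ for $n\ge m$, and at least $2^{-m}\kappa_m(\lambda_m)=2^{-m}$ at the midpoint.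

\emph{The graph of $f_1$ is tame.} We first integrate the staircase. Since $\int_0^{\delta/2}\kappa_{m-1}=\frac12\int_0^{\lambda_m}\kappa_m=\delta/8$, we have $\int_0^{e\delta}\kappa_{m-1}=\delta/8+\frac12(e\delta-\delta/2)=\frac12e\delta-\delta/8$ for $1\le e\le w-1$. Hence, for a digit $e$ and $0\le t<\delta$,
\[
\int_0^{e\delta+t}\kappa_{m-1}=\tfrac12e\delta+\omega_{\tau(e)}(t),
\]
where $\omega_\tau(t)$ is $\int_0^t\kappa_{m-1}$ for the first type, $-\delta/8+t/2$ for the middle type, and $-\delta/8+\int_{(w-1)\delta}^{(w-1)\delta+t}\kappa_{m-1}$ for the last type. In each case $|\omega_\tau(t)|\le\delta$.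

Let $x=(wi+e)\delta+t$, and write $V=V(i)$, $E=E(i)$. Since $\int_0^{w\delta}\kappa_{m-1}=\frac12w\delta$, the integral of $2^m\rho_{<m}$ over the block with index $i'$ is $(2V(i')+E(i'))w\delta$. So $2^m\int_0^{iw\delta}\rho_{<m}=\Psi_0(i)w\delta$ with $\Psi_0(i)\in\mathbb Z$, and
\[
2^m\int_0^x\rho_{<m}=\Psi_0(i)\,w\delta+2V(e\delta+t)+2E\bigl(\tfrac12e\delta+\omega_{\tau(e)}(t)\bigr).
\]
For $n\ge m$, a cell is a union of periods of $R_n$, so $R_n$ has integral $\delta/2$ over it. Since $\sum_{n\ge m}2^{-n}=2^{1-m}$, the $\delta$-periodic function $2^m\rho_{\ge m}$ has values in $[0,2]$ and integral $\delta$ over each cell. Therefore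
\[
2^m\int_0^x\rho_{\ge m}=(wi+e)\delta+H(t),\qquad H(t)=2^m\int_0^t\rho_{\ge m}\in[0,2\delta].
\]
Adding, we obtain the form required in Lemma~\ref{lem:graph} with $D=2^m$ and
\[
\Psi=\Psi_0(i)+i,\qquad S=2V+E+1,\qquad Q=2Vt+2E\,\omega_{\tau(e)}(t)+H(t).
\]
Both $|S|$ and $|Q|/\delta$ are at most $2^{m+1}+2m+2\le2^{m+2}$, because $m+1\le2^m$, and $2^{m+2}+2^m\le B_0(m)$. So the graph of $f_1$ is tame, and $f_1$ is definable in $\mathcal R$.

The definable function $x+f_1(x)$ has continuous derivative $1+\rho\in[1,3]$, so it is a $C^1$ diffeomorphism of $\mathbb R$. Neither it nor $f_1$ is affine on a nonempty open interval, so each violates (A).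
\end{proof}

\section{Second-order arithmetic}\label{sec:arith}

Second-order arithmetic is the two-sorted structure with sorts $\mathbb N$ and $\mathcal P(\mathbb N)$, addition and multiplication on $\mathbb N$, and membership between the sorts. We code numbers by the scales $\ell_n$ and sets by reals with mixed-radix digits $0$ and $1$. Let $\Lambda=\{\ell_n:n\ge0\}$, and for $u\in\Lambda$ let $\lfloor x\rfloor_u=\lfloor x/u\rfloor u$.

\begin{lemma}\label{lem:lambda}
Every subset of every $\Lambda^k$ is $0$-tame, and so is $G=\{(u,x,y):u\in\Lambda,\ y=\lfloor x\rfloor_u\}$.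
\end{lemma}

\begin{proof}
Fix $m$. For $n<m$, $\ell_n$ is a multiple of $w\delta$ and has digit $0$; $\ell_m=\delta$ has digit $1$; and $\ell_n<\delta$ for $n>m$ has digit $0$. By \eqref{eq:height1}, if $\bar x\approx_{m,B_0(m)}\bar x'$ and $x_j\in\Lambda$, then $e(x_j')=e(x_j)$, so $x_j'=x_j$. Hence each point of $\Lambda^k$ is alone in its class, which proves the first claim.

For $G$, let $(u,x,y)\in G$ with $u=\ell_n$; an equivalent triple has the same $u$. If $n<m$, let $\nu=\ell_n/(w\delta)\in\mathbb Z$; then $\lfloor x/\ell_n\rfloor=\lfloor i(x)/\nu\rfloor$, and $y=\lfloor x\rfloor_u$ says that $i(y)=\nu\lfloor i(x)/\nu\rfloor$ and $e(y)=t(y)=0$. If $n\ge m$, then $\delta\in\ell_n\mathbb Z$, and $y=\lfloor x\rfloor_u$ says that $i(y)=i(x)$, $e(y)=e(x)$ and $t(y)=\lfloor t(x)\rfloor_u$. All these conditions are preserved, by \eqref{eq:height1}.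
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:strong}(iii)]
Code $k\in\mathbb N$ by $\ell_{k+1}$. The set $\Lambda^+=\{\ell_n:n\ge1\}$ of codes, the transported addition and multiplication, and the map $\ell_n\mapsto\ell_{n-1}$ on $\Lambda^+$ are subsets of powers of $\Lambda$, hence definable. So is the function $\Delta(\ell_n,x)=\lfloor x\rfloor_{\ell_n}-\lfloor x\rfloor_{\ell_{n-1}}$ on $\Lambda^+\times\mathbb R$, by Lemma~\ref{lem:lambda}. Code $Z\subseteq\mathbb N$ by $x_Z=\sum_{k\in Z}\ell_{k+1}$, and let
\[
Y=\{x\in[0,1):\Delta(u,x)\in\{0,u\}\text{ for all }u\in\Lambda^+\}.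
\]
For $n\ge0$, the terms $\ell_j$ of $x_Z$ with $j\le n$ sum to a multiple of $\ell_n$, and those with $j>n$ sum to at most $\ell_n(6^{-1}+6^{-2}+\cdots)=\ell_n/5$. So $x_Z\in[0,1)$, and $\lfloor x_Z\rfloor_{\ell_n}$ is the sum of the terms with $j\le n$. Hence $\Delta(\ell_{k+1},x_Z)$ is $\ell_{k+1}$ if $k\in Z$ and $0$ otherwise. This shows that $x_Z\in Y$, that $Z\mapsto x_Z$ is injective, and that membership is given by the definable relation $\Delta(u,x)=u$. Conversely, let $x\in Y$. Since $\lfloor x\rfloor_{\ell_0}=0$ and $\lfloor x\rfloor_{\ell_n}\to x$, we have $x=\sum_{n\ge1}\Delta(\ell_n,x)=x_Z$ for $Z=\{k:\Delta(\ell_{k+1},x)=\ell_{k+1}\}$. Thus $\Lambda^+$ and $Y$ with these relations form a definable copy of second-order arithmetic; translating $Y$ by $1$ makes the two sorts disjoint.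
\end{proof}

\begin{remark}
The assumption of nonempty interior in Theorem~\ref{thm:strong}(i) was used to find a full block, with all $w_m$ digits available, and it cannot be dropped: transporting the field operations of $\mathbb Q$ along any bijection $\mathbb Q\to\Lambda$ gives a field with domain $\Lambda$ that is definable in $\mathcal R$ by Lemma~\ref{lem:lambda}.
\end{remark}

\section{A strictly monotone derivative gives a field}\label{sec:monotone}

The obstacle in Proposition~\ref{prop:monotone} is that the derivative is a limit of quotients, and division is not available. What is available is the comparison of two germs at $0$, which detects the order of their slopes up to ties. Strict monotonicity lets us name a slope by the point at which it is attained and break ties by looking at neighboring points.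

\begin{proof}[Proof of Proposition~\ref{prop:monotone}]
Let $f:J\to\mathbb R$ be definable and $C^1$ with $s=f'$ strictly monotone; replacing $f$ by $-f$, we take $s$ increasing. Fix $a\in J$ and put $s_0=s(a)$. Since $s$ is continuous and strictly increasing, $s(J)$ is an open interval. Choose $0<\eta<1$ with $(s_0-\eta,s_0+\eta)\subseteq s(J)$. Then $U=s^{-1}((s_0-\eta,s_0+\eta))$ is an open interval and $\sigma=s-s_0:U\to(-\eta,\eta)$ is an increasing bijection with $\sigma(a)=0$. We do not claim that $\sigma$ is definable.

\emph{Comparing slopes.} Call $p$ a \emph{germ} if it is a real function defined near $0$, differentiable at $0$, with $p(0)=0$. Write $p\ll q$ if there is $\varepsilon>0$ such that $p(h)<q(h)$ for $0<h<\varepsilon$. This is a first-order condition, uniformly for germs ranging in definable families. As $(q(h)-p(h))/h\to q'(0)-p'(0)$,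
\begin{equation}\label{eq:germs}
p'(0)<q'(0)\ \Longrightarrow\ p\ll q\ \Longrightarrow\ p'(0)\le q'(0).
\end{equation}
For $x\in J$ let $f_x(h)=f(x+h)-f(x)$, a germ with $f_x'(0)=s(x)$. For every germ $p$ and $z\in U$ we claim that $s(z)=p'(0)$ if and only if
\begin{equation}\label{eq:cut}
f_y\ll p\text{ for all }y\in U\text{ with }y<z,\quad\text{and}\quad p\ll f_y\text{ for all }y\in U\text{ with }y>z .
\end{equation}
If $s(z)=p'(0)$, then $s(y)<p'(0)$ for $y<z$ and $s(y)>p'(0)$ for $y>z$ by strict monotonicity, and the first implication in \eqref{eq:germs} gives \eqref{eq:cut}. If \eqref{eq:cut} holds, the second implication gives $s(y)\le p'(0)$ for $y<z$ and $s(y)\ge p'(0)$ for $y>z$; let $y\to z$ from both sides and use the continuity of $s$.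

\emph{Partial addition and multiplication.} For $x,y\in U$ consider the germs
\[
f_x+f_y-f_a\qquad\text{and}\qquad f_a+(f_x-f_a)\circ(f_y-f_a).
\]
They form definable families. Since $(f_x-f_a)'(0)=\sigma(x)$, their derivatives at $0$ are $s_0+\sigma(x)+\sigma(y)$ and, by the chain rule, $s_0+\sigma(x)\sigma(y)$. By the claim, the relations $\sigma(z)=\sigma(x)+\sigma(y)$ and $\sigma(z)=\sigma(x)\sigma(y)$ on $U^3$ are definable.

\emph{Signs of polynomials.} These operations are usable only while results stay in $(-\eta,\eta)$, so we rescale. Let $P=\sum_\alpha c_\alpha X^\alpha$ be a real polynomial in $n$ variables and choose $c>0$ with $c\sum|c_\alpha|<\eta$. For arguments in $(-\eta,\eta)$, compute the monomial $c\,c_\alpha X^\alpha$ by starting from $c\,c_\alpha$, represented by the parameter $\sigma^{-1}(c\,c_\alpha)$, and multiplying by one argument at a time. As $\eta<1$, the absolute value never exceeds $c|c_\alpha|$, so all intermediate products and all partial sums of monomials lie in $(-\eta,\eta)$. Hence $\bar x\mapsto\sigma^{-1}\bigl(cP(\sigma(x_1),\dots,\sigma(x_n))\bigr)$ is a definable map $U^n\to U$, and comparing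 its value with $a$ gives the sign of $P$. A semialgebraic set is a finite Boolean combination of sets $\{P>0\}$ and $\{P=0\}$. So the preimage under $\sigma$, applied in each coordinate, of every semialgebraic subset of $(-\eta,\eta)^n$ is definable.

\emph{The field.} The map $\psi(v)=v/(\eta-|v|)$ is an increasing bijection $(-\eta,\eta)\to\mathbb R$. The subsets of $(-\eta,\eta)^3$ given by $\psi(v_3)=\psi(v_1)+\psi(v_2)$ and by $\psi(v_3)=\psi(v_1)\psi(v_2)$ are semialgebraic: fix the signs of $v_1,v_2,v_3$ and clear the positive denominators. Their preimages under $\sigma$ are the graphs of definable operations $\oplus,\otimes$ on $U$, and the increasing bijection $\psi\circ\sigma$ is an isomorphism from $(U,<,\oplus,\otimes)$ onto $(\mathbb R,<,+,\times)$. This is (F).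

Finally, if a definable $C^2$ function on an open interval is not affine, its second derivative is nonzero at some point, hence of constant sign on an open subinterval. The restriction to that subinterval is definable and has strictly monotone derivative, so (F) holds.
\end{proof}

Strict monotonicity cannot be weakened to ``not constant on any interval'': $f_1$ is $C^1$ with such a derivative, and (F) fails in $\mathcal R$. In particular, $f_1'$ is strictly monotone on no interval.

\begin{thebibliography}{9}
\bibitem{rs}
``About a hundred years ago mathematics became a completely rigorous science. This required the creation of formal languages capable of expressing mathematical st'', \texttt{https://www.math.uci.edu/\textasciitilde ewalsber/rs.pdf}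
\end{thebibliography}
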